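# Triangular embeddings of complete graphs that share almost no faces

## 1. Face sets, links, colorings and the distance between embeddings

**Definition (triangular embedding).** A triangular embedding of a complete graph in a surface, orientable or nonorientable, is a cellular embedding in which all faces are 3-gonal. We regard its face set as a set of unordered triples $[x,y,z]$, where $[x,y,z]$ is the face incident with the vertices $x,y,z$. (Throughout, $n\ge 4$.)

Each of the $n(n-1)/2$ edges of $K_n$ lies in two faces and each face has three edges, so there are
$$F_n=\frac{n(n-1)}{3}$$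
faces.

All our work is done on triples rather than on surfaces, by means of the following standard fact.

**Fact (recognizing face sets).** Let $F$ be a set of triples of vertices of a connected graph $G$. For a vertex $x$ its *link* is the graph with edge set $\{yz:[x,y,z]\in F\}$. Then $F$ is the face set of a triangular embedding of $G$ if and only if every pair inside a triple is an edge of $G$, every edge of $G$ is in exactly two triples, and for each vertex $x$ the link of $x$ is a single cycle.

The reason: glue triangles along common edges. Two triangles at each edge make a surface along the edges, and the link being one cycle says that the triangles around $x$ form one disc. If the link were two disjoint cycles, two discs would be pinched together at $x$, and this would not be a surface. That failure will occur below.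

**Example ($K_4$).** Take all four triples of $\{1,2,3,4\}$. The link of $1$ is the triangle $23,34,42$, and similarly for the others. This is the tetrahedron on the sphere.

**Example ($K_6$).** On $\{\infty\}\cup\mathbb Z_5$ take $[\infty,i,i+1]$ and $[i,i+1,i+3]$ for $i\in\mathbb Z_5$. A pair $\{\infty,i\}$ is in $[\infty,i,i+1]$ and $[\infty,i-1,i]$. The differences inside $\{i,i+1,i+3\}$ are $\pm1,\pm2,\pm2$, so a pair of difference $\pm1$ is in one triple of each kind and a pair of difference $\pm2$ is in two of the second kind. The link of $\infty$ is $(0\,1\,2\,3\,4)$. The link of $0$ is $(\infty\,1\,3\,2\,4)$, coming from the triples $[\infty,0,1]$, $[0,1,3]$, $[2,3,0]$, $[4,0,2]$, $[\infty,4,0]$. The other links are translates. There are $10=F_6$ faces.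

**Definition (coherent orientation).** Orient each face cyclically, $x\to y\to z\to x$. A set of oriented faces is *coherently* oriented if, whenever two of its faces share an edge, they traverse it in opposite directions. An embedding is orientable if and only if its whole face set can be coherently oriented.

A set of faces is *connected through shared edges* if one can walk between any two of its faces, always passing to a face that shares an edge with the present one. Coherence carries the orientation of one face to its neighbor across an edge. Hence a set of faces that is connected through shared edges has at most two coherent orientations, and if it has one, the other is its global reversal.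

**Example.** The embedding of $K_6$ above is nonorientable. Suppose it had a coherent orientation, and say $\infty\to0\to1\to\infty$ (reverse everything if necessary). Passing around $\infty$ gives $\infty\to i\to i+1\to\infty$ for all $i$, so $[i,i+1,i+3]$ is traversed $i+1\to i\to i+3\to i+1$. Now look at the pair $\{0,2\}$. In the face $[2,3,0]$ (that is, $i=2$) it is traversed $2\to 0$, and in $[4,0,2]$ ($i=4$) it is traversed $i+3\to i+1$, again $2\to0$. This is a contradiction.

**Definition (2-colored embedding).** A triangular embedding is *2-colored* if its faces are colored black and white so that each edge is in one black and one white face.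

Then the colors alternate around each vertex, so links have even length and $n$ is odd. The embedding of $K_4$ cannot be 2-colored.

**Example ($K_7$).** On $\mathbb Z_7$ take black faces $[x,x+1,x+3]$ and white faces $[x,x+2,x+3]$, $x\in\mathbb Z_7$. Each of the differences $\pm1,\pm2,\pm3$ occurs once in $\{x,x+1,x+3\}$ and once in $\{x,x+2,x+3\}$, so each pair is in exactly one black and one white face. The faces at $0$ are $[0,1,3],[6,0,2],[4,5,0]$ (black) and $[0,2,3],[5,0,1],[4,6,0]$ (white), and the link of $0$ is the cycle $(1\,3\,2\,6\,4\,5)$. The other links are translates. Orient black faces $x\to x+1\to x+3\to x$, with steps $1,2,4$, and white faces $x+3\to x+2\to x\to x+3$, with steps $-1,-2,-4$. For each pair exactly one of its two differences is in $\{1,2,4\}$. The black face traverses the pair by that difference and the white face by its negative, so this is coherent. We have a 2-colored orientable triangular embedding of $K_7$, with $14$ faces.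

**Definition (distance).** Let $f,f'$ be triangular embeddings of a complete graph $K$. For a bijection $\phi:V(K)\to V(K)$ let $M(f,f'\mid\phi)$ be the set of faces $[x,y,z]$ of $f$ such that $[\phi(x),\phi(y),\phi(z)]$ is not a face of $f'$. Put
$$d(f,f')=\min_\phi|M(f,f'\mid\phi)| .$$

Equivalently, $d(f,f')$ is the least $t$ such that replacing $t$ faces of $f$ by $t$ new ones gives a triangular embedding isomorphic to $f'$. Call the number of faces of $f$ that $\phi$ maps to faces of $f'$ the *agreement* of $\phi$. Then $d(f,f')$ is $F_n$ minus the largest agreement. Since both embeddings have $F_n$ faces, $|M(f,f'\mid\phi)|=|M(f',f\mid\phi^{-1})|$, so $d$ is symmetric. Also $d(f,f')=0$ exactly when $f$ and $f'$ are isomorphic.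

**Example.** Let $f=f'$ be the embedding of $K_7$ above and let $\phi$ interchange $0$ and $1$. The two faces that contain both $0$ and $1$, and the $14-10=4$ faces that contain neither, are mapped to themselves. Eight faces contain exactly one of $0,1$. Such a face $[0,a,b]$ is mapped to $[1,a,b]$, a face only if the links of $0$ and of $1$ share the edge $ab$. These links are $(1\,3\,2\,6\,4\,5)$ and $(2\,4\,3\,0\,5\,6)$, with the single common edge $26$. So $[0,2,6]$ and $[1,2,6]$ are exchanged, and the other six go to nonfaces. Hence $|M(f,f\mid\phi)|=6$, although $d(f,f)=0$. The minimum over $\phi$ matters.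

Replacing $0,1$ by any other two vertices gives $6$ again. The translations are automorphisms. So is $x\mapsto2x$, because $\{2x,2x+2,2x+6\}=\{y,y+1,y+3\}$ for $y=2x+6$ and $\{2x,2x+4,2x+6\}=\{y,y+2,y+3\}$ for $y=2x+4$. And $x\mapsto-x$ interchanges the black and white faces. Together these generate all maps $x\mapsto ax+b$ with $a\neq0$, which carry any ordered pair of distinct vertices to any other.

## 2. How far apart can two triangular embeddings be?

For every two triangular embeddings $f,f'$ of $K_n$,
$$d(f,f')\le F_n-(n-1).$$
Indeed, pick a vertex in each and let $\phi$ map one vertex to the other and the link cycle of one to the link cycle of the other. Then the disc of $n-1$ faces at the first vertex goes to the disc at the second. As $(n-1)/F_n=3/n$, this says $d\le(1-\frac3n)F_n$. Can one always do better by a constant factor? The paper "On the maximal distance between triangular embeddings of a complete graph" (https://core.ac.uk/download/pdf/82193627.pdf) is the source of the following conjecture.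

**Conjecture.** There is a constant $0<c<1$ such that for every $n$ such that $K_n$ has triangular embeddings, and for every two triangular embeddings $f,f'$ of $K_n$,
$$d(f,f')\le c\cdot\frac{n(n-1)}3 .$$

In the smallest case $n=4$ every embedding has all four triples as faces, so $d=0$. More generally, for each fixed $n$ the disc bound already gives $c=1-3/n$. So the conjecture is about large $n$: it asks for a $\phi$ whose agreement is a positive fraction of the roughly $n^2/3$ faces, where the disc gives only $n-1$. A random $\phi$ gives even less. A given face goes to a uniformly random triple, which is a face of $f'$ with probability $F_n/\binom n3=\frac2{n-2}$. So the mean agreement is $\frac{2F_n}{n-2}$, about $\frac23n$.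

The conjecture is false, and in a strong sense.

**Theorem 1.** Let $\varepsilon\in(0,1)$. For all sufficiently large $k$, with $N=2\cdot3^k+1$: for every triangular embedding $g$ of $K_N$ there is an orientable triangular embedding $f$ of $K_N$, and also a nonorientable one, with
$$d(f,g)>(1-\varepsilon)F_N .$$

We shall see in Lemma 3 that triangular embeddings $g$ of these $K_N$ exist. Given any $c<1$, take $\varepsilon=1-c$ to refute the conjecture. It remains false if $f,f'$ are both required to be orientable, or both nonorientable: choose $g$ of the required type (nonorientable ones come from Lemma 2).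

**Theorem 2.** Let $N=2\cdot3^k+1$, $k\ge4$. For every triangular embedding $g$ of $K_N$ there are an orientable and a nonorientable triangular embedding $f$ of $K_N$ with
$$d(f,g)\ge F_N-59\,N^{3/2}\sqrt{\ln N}.$$

**Theorem 3.** For every $\varepsilon\in(0,1)$ there is $c>0$ such that for all large $N=2\cdot3^k+1$ there are at least $e^{cN^2}$ orientable (and likewise nonorientable) triangular embeddings of $K_N$ with pairwise distances $>(1-\varepsilon)F_N$.

## 3. Union bounds over $N!$ bijections, and why naive blow-ups pinch

Fix $g$. We want an $f$ for which every one of the $N!$ bijections has small agreement. The first thing to try is a random $f$: bound the probability that a fixed $\phi$ has agreement $\ge\varepsilon F_N$, then multiply by $N!$.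

**What should be random?** Taking one embedding and permuting its vertices at random gives small agreement for a fixed $\phi$, but it is useless: $d$ does not change when $f$ is relabeled. The randomness must change the isomorphism class. Moreover it must beat $N!\le e^{N\ln N}$. If $f$ is assembled from $b$ independent random pieces, each of bounded size, we may expect tail probabilities like $e^{-\text{const}\cdot b}$, so we want $b$ much larger than $N\ln N$. Since there are about $N^2/3$ faces, there is room for a number of order $N^2$ of pieces of bounded size. We therefore look for embeddings that consist almost entirely of pieces, where each piece can be re-chosen at will without disturbing the others.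

**Blowing up.** Start from a triangular embedding $E$ of $K_n$ and replace each vertex $v$ by $m$ copies $v_i$, $i\in\mathbb Z_m$. As pieces, use triangulations of $K_{m,m,m}$, one on the $3m$ copies of the vertices of a face of $E$. Using a piece at every face of $E$ fails: an edge $u_iv_j$ would lie in two faces of each of two pieces, hence in four faces. Suppose then that $E$ is 2-colored, and put a piece on white faces only. Now every edge $u_iv_j$ with $u\ne v$ is in exactly two faces. But the link of $v_i$ is a disjoint union of $(n-1)/2$ cycles of length $2m$, one for each white face of $E$ at $v$. The surface is pinched at every vertex, and here the attempt stops.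

**Opening the cycles.** Suppose each piece contains the $m$ *diagonal* triangles $[u_i,v_i,w_i]$. Remove them. Each of the $2m$-cycles at $v_i$ loses an edge $u_iw_i$ and becomes a path from $u_i$ to $w_i$. The edges $u_iv_i$ are now in one face only. Each black face $[u,v,w]$ of $E$ can supply the missing faces, through its $m$ copies $[u_i,v_i,w_i]$. At $v_i$ these give single edges that join the paths in the order of the link of $v$ in $E$, and the result is one cycle.

The random choices are now free. Relabel the indices of a piece by a permutation $\sigma$ of $\mathbb Z_m$, the same $\sigma$ in all three parts. The *set* of diagonal triangles is unchanged, so after removing them the piece has the same boundary edges as before, and nothing else notices. Each white face of $E$ receives its own $\sigma$.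

What remains is to cover the pairs $v_iv_j$. For this we single out one vertex $z$ of $E$, replace it by a single vertex $\infty$ rather than by $m$ copies, and replace the white faces at $z$ by copies of an embedding of $K_{2m+1}$. We now do all this precisely.

## 4. A triangulation of $K_{m,m,m}$ containing all diagonal triangles

Let $m\ge3$ be odd, and let the parts of $K_{m,m,m}$ be $\{A_i\},\{B_i\},\{C_i\}$, $i\in\mathbb Z_m$. Put
$$\Delta=\{(i,j,k)\in\mathbb Z_m^3:\ i+j-2k\in\{0,1\}\},$$
with faces $[A_i,B_j,C_k]$ for $(i,j,k)\in\Delta$, black if $i+j=2k$ and white if $i+j=2k+1$.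

**Lemma 1.** This is a 2-colored triangular embedding of $K_{m,m,m}$ with $2m^2$ faces, in which every $(i,i,i)$ is a black face. Let $\Delta^*=\Delta\setminus\{(i,i,i):i\in\mathbb Z_m\}$ and let $D\subset\Delta^*$ be the set of triples with pairwise distinct entries. Then
$$|\Delta^*|=2m^2-m,\qquad |D|=2m^2-4m=2m(m-2),\qquad|\Delta^*\setminus D|=3m.\tag{1}$$
For every permutation $\sigma$ of $\mathbb Z_m$, relabeling the indices of all three parts by $\sigma$ gives again a 2-colored triangulation that contains all the black faces $(i,i,i)$.

*Proof.* Since $m$ is odd, $2$ is invertible modulo $m$. Hence any two of $i,j,k$ determine the third from $i+j=2k$, and likewise from $i+j=2k+1$. So each edge is in exactly one black and one white face. Now the links. At $A_i$: from $B_j$ the black face leads to $C_k$ with $k=(i+j)/2$, and the white face at $A_iC_k$ leads to $B_{j'}$ with $i+j'=2k+1=i+j+1$, i.e. $j'=j+1$. So two steps move $B_j$ to $B_{j+1}$, and the link is a single $2m$-cycle. At $B_j$ the same holds by the symmetry of $i$ and $j$. At $C_k$: from $A_i$ the black face leads to $B_{2k-i}$, and the white face then leads to $A_{i'}$ with $i'=2k+1-(2k-i)=i+1$.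 Again this is a single $2m$-cycle. There are $m^2$ faces of each color, and $i+i=2i$ makes $(i,i,i)$ black.

For (1), a black triple with two equal entries is some $(i,i,i)$: if $i=j$ then $2i=2k$ gives $i=k$; if $i=k$ then $j=2k-i=k$; if $j=k$ then $i=k$. A white triple never has all entries equal, since $2i\ne2i+1$. The white triples with $i=j$ satisfy $2(i-k)=1$, those with $i=k$ satisfy $j=k+1$, and those with $j=k$ satisfy $i=k+1$. Each class has $m$ members, and the classes are disjoint because two of the equalities would force the third. So exactly $3m$ triples of $\Delta^*$ have repeated entries, all of them white.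

The last assertion holds because $\sigma$ only renames vertices and permutes the triples $(i,i,i)$ among themselves. $\square$

**Example ($m=3$).** Modulo $3$ we have $i+j-2k=i+j+k$. The black faces are the three diagonal ones and the six permutations of $(0,1,2)$. The white ones have index sum $1$: the arrangements of $0,0,1$, of $1,1,2$ and of $2,2,0$. The link of $A_0$ is $B_0\,C_0\,B_1\,C_2\,B_2\,C_1$. The set $D$ consists of the six permutations of $(0,1,2)$. Relabeling by a transposition, say $(0\,1)$, keeps the black faces and turns the white faces into the nine triples of index sum $2$. Relabeling by $i\mapsto i+1$ changes nothing. So for $m=3$ the piece has two versions.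

## 5. Assembling an embedding of $K_{m(n-1)+1}$

**Data.** Let $E$ be a 2-colored orientable triangular embedding of $K_n$, $n\ge7$, with $q=(n-1)/2$ odd. Let $m\ge3$ be odd, and let $H$ be a 2-colored orientable triangular embedding of $K_{2m+1}$.

Fix a vertex $z$ of $E$. Its link is a cycle $(x^1y^1x^2y^2\cdots x^qy^q)$ with $[z,x^p,y^p]$ white and $[z,y^p,x^{p+1}]$ black (superscripts modulo $q$). Every vertex of $E$ other than $z$ is in exactly one pair $\{x^p,y^p\}$. Fix the coherent orientation of $E$ in which the faces at $z$ are
$$z\to x^p\to y^p\to z,\qquad z\to y^p\to x^{p+1}\to z .$$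

Fix a vertex $\infty_H$ of $H$. Its link is a cycle $(s_0t_0s_1t_1\cdots s_{m-1}t_{m-1})$ with $[\infty_H,s_r,t_r]$ black and $[\infty_H,t_r,s_{r+1}]$ white (subscripts modulo $m$).

Let $\mathcal W$ be the set of white faces of $E$ that do not contain $z$, each written as a triple $T=(u,v,w)$ in the cyclic order of the orientation of $E$. Half of the faces of $E$ are white, and $(n-1)/2$ of these contain $z$, so
$$b:=|\mathcal W|=\frac{n(n-1)}6-\frac{n-1}2=\frac{(n-1)(n-3)}6.\tag{2}$$
If $u,v\neq z$ are distinct, the white face of $E$ at $uv$ is in $\mathcal W$ unless $\{u,v\}=\{x^p,y^p\}$ for some $p$.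

**Vertices and faces.** Let $V=\{\infty\}\cup\{v_i:v\in V(E)\setminus\{z\},\ i\in\mathbb Z_m\}$, so that $|V|=N=m(n-1)+1$. The vertices $x^p_i,y^p_i$, $i\in\mathbb Z_m$, form *layer* $p$. For a family $\sigma=(\sigma_T)_{T\in\mathcal W}$ of permutations of $\mathbb Z_m$ let $f_\sigma$ consist of

* **(F1)** $[u_i,v_i,w_i]$ for every black face $[u,v,w]$ of $E$ not containing $z$ and every $i$;
* **(F2)** $[u_{\sigma_T(i)},v_{\sigma_T(j)},w_{\sigma_T(k)}]$ for $T=(u,v,w)\in\mathcal W$ and $(i,j,k)\in\Delta^*$;
* **(F3)** for each $p$, the images under a bijection $h_p:V(H)\to\{\infty\}\cup\{x^p_i,y^p_i:i\in\mathbb Z_m\}$ of all faces of $H$ except the black faces at $\infty_H$; here $h_p(\infty_H)=\infty$, and $h_p$ maps the black faces at $\infty_H$ to the triples $[\infty,x^p_i,y^p_i]$, $i\in\mathbb Z_m$;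
* **(F4)** $[\infty,y^p_i,x^{p+1}_i]$ for all $p$ and $i$.

**Choice of $h_p$.** The $h_p$ decide whether the link of $\infty$ is one cycle and whether the surface is orientable. Say that $h_p$ *has shift* $\epsilon\in\{1,-1\}$ if $h_p(s_r)=x^p_{\epsilon r}$ and $h_p(t_r)=y^p_{\epsilon r}$ for all $r$. The black face $[\infty_H,s_r,t_r]$ then goes to $[\infty,x^p_{\epsilon r},y^p_{\epsilon r}]$ as required, and the white faces $[\infty_H,t_r,s_{r+1}]$ give the F3 faces $[\infty,y^p_i,x^p_{i+\epsilon}]$.

*Untwisted version:* every $h_p$ has a shift $\epsilon_p$, with $\sum_{p=1}^q\epsilon_p=1$. This is possible because $q$ is odd.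

*Twisted version:* $h_2,\dots,h_q$ have shifts with $\sum_{p\ge2}\epsilon_p=0$, possible because $q-1$ is even. The map $h_1$ is the shift-$1$ map with the images of $s_1$ and $t_1$ interchanged: $h_1(s_1)=y^1_1$, $h_1(t_1)=x^1_1$. The triple $[\infty,x^1_1,y^1_1]$ is still the image of a black face, so this is allowed.

**Example ($n=7$, $m=3$).** Take for $E$ and $H$ the embedding of $K_7$ in Section 1, and $z=0$. Its link, read as $(3\,2\,6\,4\,5\,1)$, has white edges $32,64,51$ and black edges $26,45,13$. So $q=3$ and the pairs $\{x^p,y^p\}$ are $\{3,2\},\{6,4\},\{5,1\}$. The orientation of Section 1 contains $3\to2\to0\to3$, in agreement with our choice. The set $\mathcal W$ consists of $[1,3,4],[2,4,5],[3,5,6],[6,1,2]$, so $b=4$, and the black faces avoiding $0$ are $[1,2,4],[2,3,5],[3,4,6],[5,6,1]$. We get $N=19$, with $4\cdot3=12$ faces in F1, $4\cdot15=60$ in F2, $3\cdot11=33$ in F3 and $9$ in F4. The total is $114=F_{19}$, as it should be.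

Consider the link of $3_i$. In $E$ the link of $3$ is $(4\,6\,5\,2\,0\,1)$, and without $0$ it is the path $2,5,6,4,1$, with edges black, white, black, white. In $f_\sigma$ the link of $3_i$ runs
$$\infty\leadsto 2_i-5_i\leadsto6_i-4_i\leadsto1_i-\infty .$$
Here $\leadsto$ stands for a path on $6$ vertices: the first comes from F3, the others from the blocks on $[3,5,6]$ and $[1,3,4]$. The single edges come from F1, F1 and F4. The general case is the same.

## 6. The assembled triples form a triangular embedding

**Lemma 2.** In both versions, $f_\sigma$ is a 2-colored triangular embedding of $K_N$. The untwisted version is orientable, the twisted version nonorientable.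

*Proof.* Color F1 and F4 black, and let F2 and F3 inherit the colors of $\Delta$ and of $H$.

**Step 1: each pair of vertices is in exactly one black and one white face.** This gives the edge condition and the coloring at once. Pairs are sorted by type.

(a) $\{\infty,v_i\}$ with $v=x^p$ or $v=y^p$. In the copy of $H$ in layer $p$ the pair is in one white and one black face, and the black one has been deleted, so F3 gives one white face. F4 gives one black face, $[\infty,y^{p-1}_i,x^p_i]$ or $[\infty,y^p_i,x^{p+1}_i]$.

(b) $\{u_i,v_i\}$ with $u\ne v$. *White.* If the white face of $E$ at $uv$ is $T\in\mathcal W$, then the block on $T$ before deletion has one black and one white face at this pair. By Lemma 1 the black one is the diagonal face, which is omitted. So F2 gives exactly one face, and it is white. No other member of $\mathcal W$ contains $u$ and $v$, and F3 does not contribute since $u,v$ are in different pairs $\{x^p,y^p\}$. Otherwise $\{u,v\}=\{x^p,y^p\}$, F2 does not contribute, and F3 gives exactly one face: of the two faces at this pair in the copy of $H$, the black one is $[\infty,x^p_i,y^p_i]$, which is omitted. The one that remains is white. *Black.*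 The black face of $E$ at $uv$ gives exactly one black face at $u_iv_i$, in F1 if it avoids $z$, and in F4 if it contains $z$, for then $\{u,v\}=\{y^p,x^{p+1}\}$.

(c) $\{u_i,v_j\}$ with $u\neq v$, $i\neq j$. F1 contains no such pair and F4 has no such pair either. If the white face at $uv$ is some $T\in\mathcal W$, there are two F2 faces, one of each color, since no diagonal face contains the pair. Otherwise $\{u,v\}=\{x^p,y^p\}$ and there are two F3 faces, one of each color, since the deleted faces contain only pairs $x^p_i,y^p_i$ with equal indices and pairs with $\infty$. There are no others.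

(d) $\{u_i,u_j\}$ with $i\ne j$. Only F3 can contain it, for the unique $p$ with $u\in\{x^p,y^p\}$. There are two faces, one of each color, none of them deleted.

**Step 2: the link of $v_i$ is a single cycle.** Let $(v,\bar v,\hat v)=(x^p,y^p,y^{p-1})$ or $(y^p,x^p,x^{p+1})$. In both cases $[z,v,\bar v]$ is white and $[z,v,\hat v]$ is black. The link of $v$ in $E$ with $z$ removed is a path
$$a_0=\bar v,\ a_1,\ \dots,\ a_{n-3}=\hat v$$
through all of $V(E)\setminus\{z,v\}$. Its $n-3$ edges, an even number, have alternating colors. The first is black, because its neighbor $z\bar v$ in the link is white. The last is white, because $\hat vz$ is black.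

For $t$ even, $a_ta_{t+1}$ is black, and F1 yields the single link edge $(a_t)_i(a_{t+1})_i$. For $t$ odd, $a_ta_{t+1}$ is white, and the block on the face $[v,a_t,a_{t+1}]\in\mathcal W$ yields a $2m$-cycle through all $(a_t)_j,(a_{t+1})_j$ minus the edge $(a_t)_i(a_{t+1})_i$ of the omitted diagonal face. This is a Hamiltonian path on these $2m$ vertices from $(a_t)_i$ to $(a_{t+1})_i$. In the copy of $H$ in the layer of $v$, the link of $v_i$ is a $2m$-cycle on all other vertices of the copy, and the omitted face $[\infty,v_i,\bar v_i]$ removes the edge $\infty\bar v_i$. So F3 yields a Hamiltonian path from $\infty$ to $\bar v_i$ on $\{\infty\}\cup\{v_j\}_{j\ne i}\cup\{\bar v_j\}_j$. Finally, F4 yields the edge $\hat v_i\infty$.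

The white edges $a_1a_2,a_3a_4,\dots,a_{n-4}a_{n-3}$ partition $\{a_1,\dots,a_{n-3}\}$. So the paths from F3 and from the white edges are vertex-disjoint and cover $V\setminus\{v_i\}$. The single edges join them end to end:
$$\infty\leadsto(a_0)_i-(a_1)_i\leadsto(a_2)_i-(a_3)_i\leadsto\cdots\leadsto(a_{n-3})_i-\infty ,$$
one cycle.

**Step 3: the link of $\infty$ is a single cycle.** Here the shifts are used. The link edges at $\infty$ are $y^p_ix^{p+1}_i$ from F4 and the images $h_p(t_r)h_p(s_{r+1})$ from F3.

*Untwisted.* From $y^p_i$ we go by F4 to $x^{p+1}_i$, and then by the F3 face $[\infty,y^{p+1}_{i-\epsilon_{p+1}},x^{p+1}_i]$ to $y^{p+1}_{i-\epsilon_{p+1}}$, and so on. After $q$ double steps we have passed from $y^p_i$ to $y^p_{i-\sum\epsilon}=y^p_{i-1}$. So we return to the start only after $m$ rounds, and the link is one cycle of length $2qm$.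

*Twisted.* Starting at $y^1_i$ and going through layers $2,\dots,q$, we arrive by F4 at $x^1_{i-\sum_{p\ge2}\epsilon_p}=x^1_i$. So for every $i$ there is a path from $y^1_i$ to $x^1_i$ whose inner vertices lie in layers $\ge2$. For different $i$ these paths are disjoint, since every single step is a bijection on indices, and together they cover all layers $\ge2$. The remaining link edges are $h_1(t_r)h_1(s_{r+1})$. So the link is the cycle
$$h_1(s_0)\,h_1(t_0)\,h_1(s_1)\,h_1(t_1)\cdots h_1(s_{m-1})\,h_1(t_{m-1})$$
in which each edge $h_1(s_r)h_1(t_r)$, which is $\{x^1_r,y^1_r\}$, is replaced by a path. This is a single cycle.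

The links were computed with multiplicities and came out as simple cycles, so no triple occurs twice. By the Fact in Section 1, $f_\sigma$ is a 2-colored triangular embedding of $K_N$.

**Step 4: the untwisted version is orientable.** We write down a coherent orientation. Orient $H$ coherently so that the faces at $\infty_H$ are
$$\infty_H\to t_r\to s_r\to\infty_H\ \text{(black)},\qquad \infty_H\to s_{r+1}\to t_r\to\infty_H\ \text{(white)};$$
this is one of the two directions around $\infty_H$. Then any white face at $s_rt_r$ traverses $s_r\to t_r$, opposite to the black one. Orient F1 as in $E$. In F2 with $T=(u,v,w)$ orient white faces as $u\to v\to w$ and black ones as $u\to w\to v$. Orient F3 as in $H$, and F4 as $\infty\to y^p_i\to x^{p+1}_i\to\infty$.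

* *Edges at $\infty$.* F4 traverses $x\to\infty$ and $\infty\to y$. The white F3 faces at $\infty$ are $\infty\to s_{r+1}\to t_r\to\infty$ in $H$-labels; as $s$ goes to $x$ and $t$ to $y$, they traverse $\infty\to x$ and $y\to\infty$.
* *Edges $u_iv_i$, $u\ne v$.* The black face, in F1 or F4, traverses the edge as the black face of $E$ at $uv$ does (for F4 compare $z\to y^p\to x^{p+1}\to z$), hence opposite to the white face of $E$. If that white face is $T\in\mathcal W$, the white F2 face traverses as $T$ does, and we are done. If $\{u,v\}=\{x^p,y^p\}$, the white face of $E$ is $z\to x^p\to y^p\to z$, so the black face of $f_\sigma$ goes $y\to x$. The white F3 face goes $s_r\to t_r$ in $H$-labels, that is, $x\to y$.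
* *All other edges* have both faces in F2 for one $T$, or both in F3 for one $p$. In F2 each edge is in one white and one black face, which were oriented oppositely with respect to $u,v,w$. In F3 coherence is inherited from $H$.

**Step 5: the twisted version is nonorientable.** Suppose a coherent orientation $O$ exists. The plan is to see that it is forced, up to sign, on two large parts of the face set, and that the interchange of $s_1$ and $t_1$ makes these incompatible.

Let $P=\mathrm{F1}\cup\mathrm{F2}$. By Step 2 the $P$-faces at $v_i$ correspond to the part of the link from $(a_0)_i$ to $(a_{n-3})_i$. So they are consecutive around $v_i$, hence connected through shared edges. If $u,v$ are in different pairs $\{x^p,y^p\}$, the white face of $E$ at $uv$ is in $\mathcal W$, so for all $i,j$ the vertices $u_i,v_j$ lie in a common F2-face. These adjacencies form a complete multipartite graph whose parts are the $q\ge3$ layers, which is connected. Since every $P$-face consists of vertices $v_i$, the set $P$ is connected through shared edges. The orientation of F1 and F2 described in Step 4 is coherent on $P$; that check did not involve the $h_p$. So $O|_P$ equals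 it up to global reversal, and replacing $O$ by its reverse if necessary we may assume that they are equal. The black face of $E$ at $x^1y^1$ does not contain $z$, so the black face at $x^1_iy^1_i$ is in F1, and by Step 4 it traverses $y^1_i\to x^1_i$. Therefore
$$\text{for every } i \text{ the F3 face at } x^1_iy^1_i \text{ traverses } x^1_i\to y^1_i \text{ in } O.\tag{3}$$

Let $Q$ be the set of F3 faces with $p=1$. At each vertex of layer 1 the faces of $Q$ are consecutive, being a cycle of faces with one removed. Any two vertices of layer 1 lie in a common face of $Q$, namely the white one at that edge in the copy of $H$, and every face of $Q$ contains a vertex of layer 1. So $Q$ is connected through shared edges, and $O|_Q$ is, up to sign, the orientation of $H$ in Step 4 transported by $h_1$. In that orientation the white face at $s_rt_r$ traverses $s_r\to t_r$ for every $r$. For $r=0$ this is $x^1_0\to y^1_0$. For $r=1$ it is $y^1_1\to x^1_1$. With the sign $+$ the case $r=1$ contradicts (3), and with the sign $-$ the case $r=0$ does. $\square$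

**Example (two embeddings of $K_{19}$ at small distance).** In the setting $n=7$, $m=3$ take the untwisted version $f$ with shifts $1,1,-1$, and the twisted version $f'$ with $\epsilon_2=1$, $\epsilon_3=-1$ and the same $\sigma$. They differ only in the F3 faces of layer $1$, where the images of $s_1$ and $t_1$ are interchanged. By the last example in Section 1, a transposition of two vertices of $K_7$ carries exactly six faces to nonfaces. The three omitted black faces, each of which contains both of $s_1,t_1$ or neither, are not among the six. So $|M(f,f'\mid\mathrm{id})|\le6$. As $f$ is orientable and $f'$ is not, $1\le d(f,f')\le6$, out of $114$ faces.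

**Lemma 3.** For each $k\ge1$, $K_{2\cdot3^k+1}$ has a 2-colored orientable triangular embedding.

*Proof.* For $k=1$ take $K_7$. Given one for $n=2\cdot3^k+1$, the number $q=(n-1)/2=3^k$ is odd, and Lemma 2 (untwisted) with $m=3$ and $H=K_7$ gives one for $N=3(n-1)+1=2\cdot3^{k+1}+1$. $\square$

Consequently, for $N=2\cdot3^k+1$ and $1\le j\le k-1$, Lemma 2 applies with
$$m=3^j,\qquad n=2\cdot3^{k-j}+1,$$
taking $E$ and $H$ (an embedding of $K_{2\cdot3^j+1}$) from Lemma 3. In particular nonorientable triangular embeddings of $K_N$ exist for all $k\ge2$.

**Most faces are in F2.** By (1), F2 has $b(2m^2-m)$ faces. As $N-1=m(n-1)$, the number of other faces is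
$$F_N-b(2m^2-m)=\frac{m(n-1)}6\bigl[2m(n-1)+2-(n-3)(2m-1)\bigr]=\frac{m(n-1)(n+4m-1)}6.\tag{4}$$
Relative to $F_N\ge m^2(n-1)^2/3$ this is at most
$$\frac{n-1+4m}{2m(n-1)}=\frac1{2m}+\frac2{n-1}.\tag{5}$$
So both $m$ and $n$ have to be large if almost all faces are to be in F2. For $n=7$ and $m=3$ formula (4) gives $54=12+33+9$, as counted before.

## 7. Random relabelings and the proof of Theorem 1

We use Hoeffding's inequality: if $X_1,\dots,X_r$ are independent with values in $[0,a]$, then for $t>0$
$$\Pr\Bigl[\sum_l(X_l-\mathbb EX_l)\ge t\Bigr]\le e^{-2t^2/(ra^2)} .$$

Let $g$ be any triangular embedding of $K_N$ on the vertex set $V$, and let $\phi:V\to V$ be a bijection. Choose all $\sigma_T$, $T\in\mathcal W$, independently and uniformly at random among the permutations of $\mathbb Z_m$. For $T=(u,v,w)$ let $X_T$ be the number of F2-faces of $T$ that $\phi$ maps to faces of $g$. Since $X_T$ depends only on $\sigma_T$, the $X_T$ are independent, and $0\le X_T\le2m^2$.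

**Step 1: the mean of $X_T$.** The point is that one block can be expected to agree with $g$ in only $O(m)$ of its about $2m^2$ faces. Let $R_T$ be the set of triples $(i,j,k)$ with distinct entries such that $[\phi(u_i),\phi(v_j),\phi(w_k)]$ is a face of $g$. Each pair of vertices is in only two faces of $g$, so
$$\text{any values of two coordinates extend to at most two triples in } R_T,\tag{6}$$
and in particular $|R_T|\le2m(m-1)$. For $(i,j,k)\in D$ the triple $(\sigma_T(i),\sigma_T(j),\sigma_T(k))$ is uniform on the $m(m-1)(m-2)$ triples with distinct entries. Counting all $3m$ triples of $\Delta^*\setminus D$ as agreeing, we obtain from (1)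
$$\mathbb EX_T\le3m+2m(m-2)\cdot\frac{2m(m-1)}{m(m-1)(m-2)}=7m .$$

**Step 2: concentration for one $\phi$.** If $\sum_TX_T\ge8mb$, then $\sum_T(X_T-\mathbb EX_T)\ge mb$. Hoeffding's inequality with $r=b$, $a=2m^2$, $t=mb$ gives
$$\Pr\Bigl[\sum_TX_T\ge8mb\Bigr]\le\exp\Bigl(-\frac{2(mb)^2}{b(2m^2)^2}\Bigr)=e^{-b/(2m^2)}.\tag{7}$$

**Step 3: the agreement when the event in (7) does not occur.** Count all faces outside F2 as agreeing. If $\sum_TX_T<8mb$, then by (5), (2) and $F_N\ge m^2(n-1)^2/3$ the fraction of faces of $f_\sigma$ that $\phi$ maps to faces of $g$ is less than
$$\frac1{2m}+\frac2{n-1}+\frac{8m(n-1)(n-3)/6}{m^2(n-1)^2/3}\le\frac1{2m}+\frac2{n-1}+\frac4m=\frac9{2m}+\frac2{n-1}.\tag{8}$$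

**Step 4: the union bound.** Given $\varepsilon$, fix $m=3^j>9/\varepsilon$ and let $k\to\infty$, so that $n=2\cdot3^{k-j}+1\to\infty$. Once $n-1\ge4/\varepsilon$, the right side of (8) is less than $\frac\varepsilon2+\frac\varepsilon2=\varepsilon$. By (7), (2) and $N!\le N^N$, the probability that the event in (7) occurs for at least one $\phi$ is at most
$$N!\,e^{-b/(2m^2)}\le\exp\Bigl(N\ln N-\frac{(n-1)(n-3)}{12m^2}\Bigr).\tag{9}$$
As $N\le mn$ with $m$ fixed, the first term in the exponent is of order $n\ln n$ and the second of order $n^2$. So (9) is less than $1$ for all large $n$, and some $\sigma$ is good for all $\phi$ simultaneously: every $\phi$ maps fewer than $\varepsilon F_N$ faces of $f_\sigma$ to faces of $g$, i.e. $d(f_\sigma,g)>(1-\varepsilon)F_N$. The argument does not look at the $h_p$, so it applies to the untwisted (orientable) version and to the twisted (nonorientable) version. This proves Theorem 1, and with it the conjecture is disproved. $\blacksquare$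

## 8. A sharper exponential moment and the proof of Theorem 2

**What Hoeffding's inequality gives when $m$ grows.** In Theorem 1 the number $m$ was fixed. Let us try to let it grow with $N$. To beat $N!$ in Step 2 we need $2t^2/(4bm^4)\ge N\ln N$, that is $t\ge m^2\sqrt{2bN\ln N}$. As $b$ is about $N^2/(6m^2)$, this is of order $mN^{3/2}\sqrt{\ln N}$. The mean bound $7mb$ is of order $N^2/m$. Whatever $m$ is, the sum of $N^2/m$ and $mN^{3/2}\sqrt{\ln N}$ is at least $2N^{7/4}(\ln N)^{1/4}$, so this route does not reach $N^{3/2}\sqrt{\ln N}$. The loss is in the range $[0,2m^2]$ used for $X_T$, although its mean is only $O(m)$. If instead $\mathbb E\exp(\frac{c}{m}X_T)$ is bounded by a constant, then deviations of $\sum_TX_T$ of order $m(b+N\ln N)$ already beat $N!$. This is what we now prove.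

Let $m=3^j\ge9$, keep $g,\phi,\sigma,R_T$ as in Section 7, and let $X^d_T$ be the part of $X_T$ that counts faces with $(i,j,k)\in D$. Then $X_T\le X_T^d+3m$.

**Lemma 4.** $\displaystyle\mathbb E\exp\Bigl(\frac3{56m}X^d_T\Bigr)\le e^4 .$

*Proof.* Write $\sigma=\sigma_T$ and $R=R_T$. The difficulty is that each counted triple involves three values of the same random permutation. If $k$ ranges over indices disjoint from those of $i,j$, and $\sigma(i),\sigma(j)$ are already known, then the count is a sum of terms each depending on one value $\sigma(k)$. We first arrange this.

**Step 1: decoupling by a random partition.** Take a uniformly random ordered partition of $\mathbb Z_m$ into sets $P_1,P_2,P_3$ of size $m/3$, independent of $\sigma$. Let $X'$ be the number of $(i,j,k)\in D$ with $i,j\in P_1$, $k\in P_2$ and $(\sigma(i),\sigma(j),\sigma(k))\in R$. For fixed distinct $i,j,k$, the probability that $i,j\in P_1$ and $k\in P_2$ is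
$$p=\frac{\frac m3\left(\frac m3-1\right)\frac m3}{m(m-1)(m-2)}=\frac{m^2-3m}{27(m^2-3m+2)}\ge\frac1{28}.$$
The inequality is equivalent to $m^2-3m\ge54$, which holds for $m\ge9$. So, given $\sigma$, the mean of $X'$ over partitions is $pX^d_T$. Put $\mu=\frac3{2m}$. By Jensen's inequality
$$\exp(\mu pX_T^d)\le\mathbb E_{\text{partition}}\exp(\mu X').$$
Since $\mu p\ge\frac3{56m}$ and $X_T^d\ge0$, it suffices to show $\mathbb E_\sigma e^{\mu X'}\le e^4$ for each fixed partition.

**Step 2: linearizing.** Fix the partition and reveal $\sigma$ on $P_1$. For $k\in P_2$ and $y\in\mathbb Z_m$ put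
$$w(k,y)=\#\{(i,j)\in P_1^2:\ (i,j,k)\in D,\ (\sigma(i),\sigma(j),y)\in R\},$$
which is now determined, and $X'=\sum_{k\in P_2}w(k,\sigma(k))$. We need two bounds on $w$. For given $k$ and $i$ there are at most two $j$ with $(i,j,k)\in\Delta$, so at most $2m/3$ pairs $(i,j)\in P_1^2$ satisfy $(i,j,k)\in D$. Hence $w(k,y)\le\frac{2m}3$. By (6) each $(\sigma(i),\sigma(j))$ extends to at most two elements of $R$, so $\sum_yw(k,y)\le\frac{4m}3$.

**Step 3: revealing $\sigma$ on $P_2$ one element at a time.** When $\sigma(k)$ is revealed, at most $\frac m3+\frac m3-1$ values have been used. So, conditionally on the past, $\sigma(k)$ is uniform on a set of more than $m/3$ values. Since $\mu w\le1$, and $e^x-1\le2x$ on $[0,1]$ (by convexity, as $e-1<2$),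
$$\mathbb E\bigl[e^{\mu w(k,\sigma(k))}\mid\text{past}\bigr]\le1+\frac3m\sum_y\bigl(e^{\mu w(k,y)}-1\bigr)\le1+\frac3m\cdot2\mu\cdot\frac{4m}3=1+\frac{12}m .$$
Multiplying over the $m/3$ elements of $P_2$ gives $\mathbb E_\sigma e^{\mu X'}\le(1+\frac{12}m)^{m/3}\le e^4$. $\square$

*Proof of Theorem 2.*

**Step 1: a $\sigma$ that is good for all $\phi$.** By independence, Lemma 4 and Markov's inequality, for every $s>0$
$$\Pr\Bigl[\sum_TX_T^d>s\Bigr]\le e^{4b-3s/(56m)} .$$
With $s=\frac{56m}3(4b+N\ln N)$ the right side is $N^{-N}<1/N!$. By the union bound over $\phi$, some $\sigma$ satisfies $\sum_TX_T^d\le s$ for all $\phi$ simultaneously.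

**Step 2: the agreement in terms of $m$ and $n$.** For this $\sigma$, count as agreeing all faces outside F2 (by (4), with $m(n-1)=N-1$), all F2 faces with $(i,j,k)\notin D$, and at most $s$ others. So every $\phi$ maps at most
$$\frac{(N-1)(n-1+4m)}6+3mb+\frac{224}3mb+\frac{56}3mN\ln N\ \le\ 14N(n-1)+20\,mN\ln N\tag{10}$$
faces of $f_\sigma$ to faces of $g$. To verify the inequality, note $mb=(N-1)(n-3)/6\le(N-1)(n-1)/6$. The terms with $(N-1)(n-1)$ have total coefficient at most $\frac16+\frac12+\frac{224}{18}<14$. The terms with $m$ are at most $mN\left(\frac23+\frac{56}3\ln N\right)\le20mN\ln N$, since $\frac23\le\frac43\ln N$.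

**Step 3: choosing $m$.** We balance the two terms of (10). Let $y=\sqrt{N/\ln N}$, and let $m$ be the power of $3$ in the interval $[y/\sqrt3,\sqrt3\,y)$; there is exactly one, as the endpoints have ratio $3$. We must check that it is admissible. Since $k\ge4$ we have $N\ge163$. The function $N/\ln N$ is increasing for $N>e$ and exceeds $27$ at $163$ (as $\ln163<5.1$ and $163/5.1>31$), so $y/\sqrt3>3$ and hence $m\ge9$. Also $\ln N\ge5$, so
$$m<\sqrt3\,y\le\sqrt{\tfrac{3N}5}\le\frac{N-1}6=3^{k-1}.$$
The last inequality says $(N-1)^2\ge21.6\,N$, which holds for $N=163$ ($26244\ge3520.8$), and therefore for all larger $N$ because $(N-1)^2/N$ is increasing. So $m=3^j$ with $j\le k-1$. Now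
$$n-1=\frac{N-1}m\le\frac{\sqrt3\,N}y=\sqrt3\sqrt{N\ln N},\qquad m\ln N\le\sqrt3\,y\ln N=\sqrt3\sqrt{N\ln N},$$
and (10) becomes at most $34\sqrt3\,N^{3/2}\sqrt{\ln N}<59\,N^{3/2}\sqrt{\ln N}$. Hence $d(f_\sigma,g)\ge F_N-59N^{3/2}\sqrt{\ln N}$. As before, the argument works for both versions of $f_\sigma$. $\blacksquare$

## 9. Greedy choice of $e^{cN^2}$ embeddings and the proof of Theorem 3

*Proof of Theorem 3.* In Section 7 almost every $\sigma$ is good for a given $g$, so we can use embeddings already chosen as the next $g$. Fix $m=3^j>9/\varepsilon$ and one of the two versions. By Section 7, for $n$ large and each fixed $g$, the proportion of $\sigma$ with $d(f_\sigma,g)\le(1-\varepsilon)F_N$ is at most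
$$\rho=N!\,e^{-b/(2m^2)} .$$
Suppose $f_1,\dots,f_L$ have been chosen from the family $\{f_\sigma\}$. Apply this with $g=f_1,\dots,f_L$ in turn. If $L\rho<1$, some $\sigma$ gives an $f_\sigma$ at distance $>(1-\varepsilon)F_N$ from all of them, and we add it. Since $d$ is symmetric, the order of choice does not matter. The process stops only when $L\ge1/\rho$, so we reach at least $1/\rho$ embeddings with pairwise distances $>(1-\varepsilon)F_N$. By (9),
$$\ln\frac1\rho\ge\frac{(n-1)(n-3)}{12m^2}-N\ln N .$$
Since $N=m(n-1)+1$ with $m$ fixed, $\frac{N^2}{14m^4}$ is asymptotically $\frac{n^2}{14m^2}$. The right side above is asymptotically $\frac{n^2}{12m^2}$, because $N\ln N$ is only of order $n\ln n$. So $\ln(1/\rho)\ge\frac{N^2}{14m^4}$ for large $n$, and the theorem holds with $c=\frac1{14m^4}$, for each of the two versions. $\blacksquare$
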